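# Harmonic measure on Galton–Watson trees: the dimension increases with the bias

## 1. A coin-flip tree, a ray and a binary tree

Grow a random tree from a root: each vertex flips a fair coin and gets one child or two. Let a walker start at the root and always step away from it, choosing uniformly among the children. The walker traces a ray. What is the probability that it passes through a given vertex at level $n$? It is the product of $1/(\text{number of children})$ over the $n$ vertices before it. Along the walker's own path the coins are fresh at every step, so by the law of large numbers the vertex at level $n$ on the walker's ray has probability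
$$\exp\Big(-n\big(\tfrac12\log 1+\tfrac12\log 2+o(1)\big)\Big)=e^{-(0.3466\ldots+o(1))n}.$$
The expected number of vertices at level $n$ is $(3/2)^n=e^{(0.4055\ldots)n}$. So a typical ray of this walker carries much more mass than $(3/2)^{-n}$ at level $n$: the exit distribution lives on a small part of the set of rays.

Now let the walker hesitate. Fix $\lambda\ge 0$. At a vertex with $k$ children it steps to the parent with probability $\lambda/(\lambda+k)$ and to each child with probability $1/(\lambda+k)$. What does this do to the exit distribution? Here is a hand computation with two deterministic trees.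

Let $\beta$ be the probability that the walk, started at the root of a tree to which an extra parent has been attached, never reaches that parent. If all $k$ children carry copies of the same tree, then a first step analysis gives $\beta=\frac{1}{\lambda+k}\cdot k\,[\beta+(1-\beta)\beta]$, that is, $\beta(\lambda+k\beta)=k\beta$. So $\beta=0$ or $\beta=1-\lambda/k$. We shall see in Section 3 that the second value is the right one when $\lambda<k$. Thus

* on a single ray ($k=1$), $\beta=1-\lambda$ for $\lambda<1$, and $\beta=0$ for $\lambda\ge1$;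
* on the binary tree ($k=2$), $\beta=1-\lambda/2$ for $\lambda<2$.

Consider a vertex with two children, one carrying a ray and the other a binary tree. The walk makes some last visit to this vertex and then leaves forever through one of the children, with odds given by the two escape probabilities, $(1-\lambda):(1-\lambda/2)$. At $\lambda=0$ the odds are $1:1$. At $\lambda=\frac12$ they are $2:3$. For $1\le\lambda<2$ all the mass is on the binary side. Backtracking makes the walk prefer the bushy part of the tree.

In the coin-flip tree the walk is transient for $\lambda<3/2$. At $\lambda=0$ its exit distribution has dimension $\frac12\log2\approx0.347$, and no measure on the set of rays can have dimension more than $\log\frac32\approx0.405$. As $\lambda$ climbs from $0$ to $3/2$, does the dimension climb without ever turning back? That is the subject of this lecture.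

## 2. The dimension of harmonic measure and the theorem

Throughout, $Z$ is an offspring variable with $Z\ge1$ a.s., nonconstant, and $m=\mathbf EZ<\infty$; hence $m>1$. $T$ is the Galton–Watson (GW) tree with offspring law $Z$ and root $o$. We write $\mathbf P,\mathbf E$ for its law and expectation (and for those of independent copies), $T_v$ for the subtree of descendants of a vertex $v$, and $T_1,\dots,T_Z$ for the subtrees at the children of $o$.

**Definition (biased walk).** The $\lambda$-biased walk on $T$ starts at $o$. From a non-root vertex with $k$ children it moves to its parent with probability $\lambda/(\lambda+k)$ and to each child with probability $1/(\lambda+k)$; from the root it moves to each child with probability $1/k$.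

**Definition (boundary, harmonic measure, dimension).** $\partial T$ is the set of rays from $o$, with metric $\rho(\xi,\eta)=e^{-|\xi\wedge\eta|}$, where $|\xi\wedge\eta|$ is the number of common edges. For a vertex $v$ at level $n$ the rays through $v$ form a *cylinder* of level $n$; its diameter is at most $e^{-n}$. When the walk is transient it converges a.s. to a ray, whose law is the *harmonic measure* $\mu_\lambda$; write $\mu_\lambda(v)$ for the mass of the cylinder of $v$. The *dimension* $d(\lambda)$ is the infimum of the Hausdorff dimensions of Borel sets of full $\mu_\lambda$-measure.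

We take as known: for $0\le\lambda<m$ the walk is transient a.s.; $d(\lambda)$ is a.s. a constant; $\dim\partial T=\log m$ a.s.; and $d(0)=\mathbf E\log Z$ ($\mu_0$ is called the visibility measure).

*Example.* On the $k$-ary tree, symmetry gives $\mu_\lambda(v)=k^{-n}$ for every $v$ at level $n$ and every $\lambda<k$. The dimension is $\log k$ (Step 3 in the proof of Lemma 3 applies verbatim), independently of $\lambda$. So constant $Z$ must be excluded if one wants strict monotonicity.

The heuristic is that a larger $\lambda$ means more backtracking, hence more exploration, hence a larger dimension. Lyons, Pemantle and Peres gave counterexamples to this heuristic for general deterministic trees and for family trees of multi-type branching processes. The problem, whose source is "On the Speed of Random Walks on Graphs" (doi:10.1214/aop/1019160123), states that for single-type trees it is unknown whether $d$ is monotone, and asks for a decision. The answer is the following.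

**Theorem.** Let $Z\ge1$ be nonconstant with $m<\infty$. Then $d$ is continuous and strictly increasing on $[0,m)$; it is locally Lipschitz on $(0,m)$, with a strictly positive right derivative at every point of $(0,m)$. Moreover $d(\lambda)\to\log m$ as $\lambda\uparrow m$, and
$$\max\{\mathbf E\log Z,\log\lambda\}<d(\lambda)<\log m\qquad(0<\lambda<m).$$

The plan: write $d$ as an average under an explicit stationary law, differentiate in $\lambda$, and prove that the derivative is positive by correlation inequalities. One textbook fact will recur. **Chebyshev's inequality:** if $\pi$ is a probability on an interval and $g,h$ are both nondecreasing (or both nonincreasing), with $g,h,gh$ integrable, then $\mathrm{Cov}_\pi(g,h)=\frac12\iint(g(x)-g(y))(h(x)-h(y))\,d\pi\,d\pi\ge0$.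

## 3. Escape probabilities

Fix $\lambda\in(0,m)$ until Section 7. Attach a parent $o_*$ to $o$, so that from $o$ with $k$ children the walk steps to $o_*$ with probability $\lambda/(\lambda+k)$. Let $\beta=\beta_\lambda(T)$ be the probability that the walk from $o$ never hits $o_*$, and put
$$p=1-\beta,\qquad S=\sum_{i\le Z}\beta(T_i),\qquad \Pi_\lambda=\{x:0<x<1,\ x\le\lambda\}.$$

**Lemma 1.** (a) $\displaystyle\beta=\frac{S}{\lambda+S},\quad p=\frac{\lambda}{\lambda+S},\quad \frac{\beta}{S}=\frac1{\lambda+S}=\frac p\lambda$ (the last when $S>0$).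
(b) $\beta_\lambda$ is nonincreasing in $\lambda$. (c) $p\le\lambda$. (d) A.s. $0<\beta(T_v)<1$ for all $v$; so $p\in\Pi_\lambda$ a.s. (e) $p$ is not a.s. constant, and $\mathbf P(p<\lambda)>0$. (f) $|\log p|\le\log(1+Z/\lambda)$, and this bound has a finite second moment.

*Proof.* (a) With $k$ children, the first step gives $\beta=\frac1{\lambda+k}\sum_{i\le k}[\beta(T_i)+(1-\beta(T_i))\beta]$, so $(\lambda+k)\beta=S+(k-S)\beta$, which is the claim.

For (b) and (c) we approximate. Let $\beta^{(n)}$ be the probability of reaching level $n$ before $o_*$. Since the walk a.s. leaves every finite set before being absorbed, never hitting $o_*$ is a.s. the same as reaching every level before $o_*$, so $\beta^{(n)}\downarrow\beta$. The first-step computation gives $\beta^{(0)}=1$ and $\beta^{(n)}=S^{(n-1)}/(\lambda+S^{(n-1)})$ with $S^{(n-1)}=\sum_i\beta^{(n-1)}(T_i)$.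

(b) The map $S/(\lambda+S)$ increases in $S$ and decreases in $\lambda$; by induction each $\beta^{(n)}$ is nonincreasing in $\lambda$, hence so is $\beta$.

(c) For $\lambda\ge1$ this is trivial. For $\lambda<1$ we show $\beta^{(n)}\ge1-\lambda$ by induction: since there is at least one child, $S^{(n-1)}\ge1-\lambda$, so $\beta^{(n)}\ge\frac{1-\lambda}{\lambda+(1-\lambda)}=1-\lambda$.

(d) $S\le Z<\infty$ gives $\beta<1$. Let $q=\mathbf P(\beta=0)$. By (a), $\beta=0$ iff all $\beta(T_i)=0$, so $q=\mathbf Eq^Z$. If $0<q<1$, then $q^Z\le q$ with strict inequality on $\{Z\ge2\}$, which has positive probability; a contradiction. If $q=1$, then all $\beta(T_i)=0$ a.s. and the walk returns to the root a.s., contradicting transience. So $q=0$. Every subtree at a vertex with a given address is a GW tree and there are countably many addresses, so this holds for all $v$ at once.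

(e) If $\beta$ were constant, it would be positive, so $S=Z\beta$ would be nonconstant, and $\beta=S/(\lambda+S)$ would be nonconstant. Next, if $\lambda\ge1$ then $p<1\le\lambda$. If $\lambda<1$, then on $\{Z\ge2\}$ we have $S\ge2(1-\lambda)$, so $p\le\lambda/(2-\lambda)<\lambda$.

(f) $|\log p|=\log(1+S/\lambda)\le\log(1+Z/\lambda)$, and $(\log(1+x))^2=4(\log\sqrt{1+x})^2\le4(1+x)$. $\square$

*Examples.* On the $k$-ary tree with $\lambda<k$, if $\beta^{(n-1)}\ge1-\lambda/k$ then $\beta^{(n)}\ge\frac{k-\lambda}{\lambda+k-\lambda}=1-\lambda/k$. So the limit is the nonzero root $1-\lambda/k$, as promised. On a ray with $\lambda<1$ we get $p=\lambda$: (c) is attained by the ray, the thinnest tree.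

## 4. The tree seen from the harmonic ray

**Transition probabilities.** The limit ray passes through a child $w$ of $v$ iff the last visit to $v$ is followed by a step to $w$. Summing over the time of that visit, the probability is (expected number of visits to $v$) × (probability of the step from $v$ to $w$) × $\beta(T_w)$, and the first two factors are the same for all children of $v$. Hence
$$\mu_\lambda(w\mid v)=\frac{\beta(T_w)}{S(T_v)} .$$
Let $\xi$ be the harmonic ray, $\xi_n$ its level-$n$ vertex, and $X_n=T_{\xi_n}$. Then $X_0=T,X_1,X_2,\dots$ is a Markov chain on trees that moves from a tree $T$ to $T_i$ with probability $\beta(T_i)/S(T)$. Write $\mathcal E_T$ (or $\mathcal E_T^\lambda$) for its expectation given $X_0=T$. On the $k$-ary tree the chain stands still: $X_n$ is always the $k$-ary tree.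

Multiply the transition probabilities along the path to $v$, put $\beta(T)$ in front, shift the $\beta$'s by one and use $\beta/S=p/\lambda$. This gives
$$\beta(T)\,\mu_\lambda(v)=\beta(T_v)\prod_{u<v}\frac{\beta(T_u)}{S(T_u)}=\beta(T_v)\prod_{u<v}\frac1{\lambda+S(T_u)}=\beta(T_v)\prod_{u<v}\frac{p(T_u)}\lambda,\tag{1}$$
the product being over the strict ancestors of $v$.

**Many-to-one.** We shall average sums over all vertices of a level. For $v$ at level $n$ with ancestral path $o=v_0,\dots,v_n=v$, let $Z_j$ be the number of children of $v_j$ and $\Sigma_j$ the unordered collection of subtrees at the $Z_j-1$ siblings of $v_{j+1}$. For one level, exchangeability of the children gives $\mathbf E\sum_{i\le Z}\phi(T_i,(T_j)_{j\ne i})=\mathbf E[Z\phi(T_1,(T_j)_{2\le j\le Z})]$ for $\phi\ge0$ symmetric in the siblings, and on the right $T_1$ is a GW tree independent of $(Z,(T_j)_{2\le j\le Z})$. Applying this again inside $T_1$, and so on $n$ times, gives for $\Phi\ge0$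
$$\mathbf E\sum_{|v|=n}\Phi\big((Z_j,\Sigma_j)_{j<n},T_v\big)=\mathbf E\Big[\prod_{j<n}\hat Z_j\;\Phi\big((\hat Z_j,\hat\Sigma_j)_{j<n},\hat T\big)\Big],\tag{2}$$
where the pairs $(\hat Z_j,\hat\Sigma_j)$ are i.i.d., $\hat Z_j\sim Z$, $\hat\Sigma_j$ consists of $\hat Z_j-1$ independent GW trees given $\hat Z_j$, and $\hat T$ is an independent GW tree. For $\Phi=1$ this says $\mathbf E\,\#\{|v|=n\}=m^n$.

## 5. An explicit stationary law

To apply the ergodic theorem to $(X_n)$ we want a stationary law with an explicit density. It comes from a second, independent tree.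

**Definition (pair functional).** Let $T'$ be an independent copy of $T$, with $\beta',p'$ and so on. Put
$$c=\frac{pp'}\lambda,\qquad w=\frac1{1-c},\qquad f=\beta\beta'w,\qquad J=\mathbf Ef .$$

Since $p,p'\le\lambda$ and $p,p'<1$, we have $c\le\min(p,p')$ and $c\le p'/\lambda$. Hence
$$1-c\ge\max(\beta,\beta')>0,\qquad 1-c\ge1-\tfrac{p'}\lambda\ge0,\tag{3}$$
and therefore
$$f\le1,\qquad \beta\beta'w^2\le1,\qquad \beta'\big(1-\tfrac{p'}\lambda\big)w^2\le1,\qquad \beta\big(1-\tfrac{p}\lambda\big)w^2\le1.\tag{4}$$

For $b$ with $1-b\in\Pi_\lambda$ let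
$$F(b)=\mathbf E'\Big[\frac{\beta'}{1-(1-b)p'/\lambda}\Big],$$
the expectation being over $T'$. The denominator lies between $\beta'$ and $1$ by (3), so $\mathbf E\beta\le F\le1$. Since $J=\mathbf E[\beta F(\beta)]$, we get $(\mathbf E\beta)^2\le J\le1$.

*Example.* If $Z\equiv k>\lambda$, then $p=\lambda/k$ is constant, $f/J\equiv1$, and the density below is trivial.

**Lemma 2.** For $1-b\in\Pi_\lambda$ let
$$Lg(b)=\mathbf E\Big[\frac Z{\lambda+S}\,g\Big(\frac S{\lambda+S}\Big)\Big],\qquad S=b+\beta(T_2)+\dots+\beta(T_Z).$$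
Then $LF=F$, and the law with density $\beta F(\beta)/J$ with respect to $\mathbf P$ is stationary for $(X_n)$.

*Proof.* **Step 1: $L$ is well defined.** We need $1-\frac S{\lambda+S}=\frac\lambda{\lambda+S}\in\Pi_\lambda$. It lies in $(0,1)$ as $S\ge b>0$. If $\lambda\ge1$ that is enough; if $\lambda<1$, then $S\ge b\ge1-\lambda$, so $\lambda+S\ge1$.

**Step 2: the fixed-point equation.** We rewrite both sides. Let $S''$ be a sum of $Z$ i.i.d. copies of $\beta$. By Lemma 1(a), $(\beta',p')$ has the law of $\big(\frac{S''}{\lambda+S''},\frac{\lambda}{\lambda+S''}\big)$, so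
$$F(b)=\mathbf E\Big[\frac{S''/(\lambda+S'')}{1-(1-b)/(\lambda+S'')}\Big]=\mathbf E\Big[\frac{S''}{\lambda-1+b+S''}\Big].$$
On the other side, with $\beta_i=\beta(T_i)$ and $\beta'$ independent of these,
$$LF(b)=\mathbf E\Big[\frac Z{\lambda+S}\cdot\frac{\beta'}{1-p'/(\lambda+S)}\Big]=\mathbf E\Big[\frac{Z\beta'}{\lambda+S-p'}\Big]=\mathbf E\Big[\frac{Z\beta'}{\lambda-1+b+\beta_2+\dots+\beta_Z+\beta'}\Big].$$
Given $Z=k$, the variables $\beta_2,\dots,\beta_k,\beta'$ are $k$ i.i.d. copies of $\beta$: the extra tree fills the place left empty among the siblings. The denominator is symmetric in them, so $k\beta'$ may be replaced by their sum. This is $F(b)$.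

**Step 3: stationarity.** For $g\ge0$, using $\beta/S=1/(\lambda+S)$ and then (2) with $n=1$,
$$\mathbf E\Big[\beta F(\beta)\sum_i\frac{\beta(T_i)}Sg(T_i)\Big]=\mathbf E\Big[\sum_i\beta(T_i)g(T_i)\frac{F(\beta)}{\lambda+S}\Big]=\mathbf E\big[\beta(T_1)g(T_1)\,LF(\beta(T_1))\big]=\mathbf E[\beta F(\beta)g].\ \square$$

**Definition (the law $Q$).** $Q$ is the law on pairs $(T,T')$ with density $f/J$ with respect to $\mathbf P\otimes\mathbf P$. It is symmetric, and its $T$-marginal is the stationary law of Lemma 2, whose density lies in $(0,1/J]$. We also write $E_Q$ for expectation for the chain $(X_n)$ started from $X_0=T$ under this marginal.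

## 6. Dimension as an average of $\log(\lambda+S)$

**Lemma 3.** $d(\lambda)=E_Q[\ell]$, where $\ell=\log(\lambda+S)=\log(\lambda/p)$.

*Check:* for $Z\equiv k$, $\lambda+S=\lambda+k(1-\lambda/k)=k$, and $\ell=\log k$.

*Proof.* **Step 1: the stationary chain is ergodic.** Let $\Theta$ be the indicator of a shift-invariant event and $\varphi(x)=E[\Theta|X_0=x]$. By the Markov property and invariance, $\varphi(X_n)=E[\Theta|X_0,\dots,X_n]$, which tends to $\Theta$ a.s. By stationarity and invariance the law of $\varphi(X_n)-\Theta$ does not depend on $n$; so it is a point mass at $0$ and $\varphi(X_n)=\Theta$ a.s. for each $n$. With $A=\{\varphi=1\}$ this gives $\Theta=1_A(X_0)=1_A(X_1)$ a.s. The law of $X_0$ is equivalent to $\mathbf P$ and all transition probabilities $\beta(T_i)/S$ are positive, so $\mathbf P$-a.s. $1_A(T)=1_A(T_i)$ for all $i\le Z$. On $\{Z\ge2\}$ we get $1_A(T_1)=1_A(T_2)$, while $T_1,T_2$ are there independent with law $\mathbf P$. Hence $\mathbf P(Z\ge2)\,\mathbf P(A)(1-\mathbf P(A))=0$ and $\mathbf P(A)\in\{0,1\}$.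

**Step 2: decay rate of the mass along the ray.** Put
$$I_j=-\log\frac{\beta(X_{j+1})}{S(X_j)}=\ell(X_j)+\log\beta(X_j)-\log\beta(X_{j+1})\ge0,\qquad-\log\mu_\lambda(\xi_n)=\sum_{j<n}I_j,$$
where we used $S=\beta(\lambda+S)$. Since $\log\lambda\le\ell\le\log(\lambda+Z)$ and the density of $X_0$ is at most $1/J$, $\ell$ is integrable, and the ergodic theorem gives $\frac1n\sum_{j<n}\ell(X_j)\to E_Q\ell=:D_0$ a.s. We do not know that $\log\beta$ is integrable, but by stationarity the laws of $\log\beta(X_0)$ and $\log\beta(X_n)$ coincide, so $\frac1n(\log\beta(X_0)-\log\beta(X_n))\to0$ in probability. Hence $\frac1n\sum_{j<n}I_j\to D_0$ in probability. The ergodic theorem for the nonnegative variables $I_j$ (truncate if the mean is infinite) says that these averages converge a.s. to $E_QI_0\in[0,\infty]$. The two limits agree, so the convergence to $D_0$ is a.s. As the law of $X_0$ is equivalent to $\mathbf P$, for $\mathbf P$-a.e. $T$ and $\mu_\lambda$-a.e. $\xi$,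
$$-\tfrac1n\log\mu_\lambda(\xi_n)\to D_0 .$$

**Step 3: from the decay rate to the dimension.** Let $\varepsilon>0$. *Upper bound.* The set of $\xi$ with $\mu_\lambda(\xi_n)\ge e^{-n(D_0+\varepsilon)}$ for all $n\ge N$ is covered, for each $n\ge N$, by at most $e^{n(D_0+\varepsilon)}$ level-$n$ cylinders, of diameter at most $e^{-n}$; so its dimension is at most $D_0+\varepsilon$. The union over $N$ has full measure and dimension at most $D_0+\varepsilon$; intersecting over $\varepsilon=1/i$ gives a full-measure Borel set of dimension at most $D_0$. *Lower bound* (if $D_0>\varepsilon$; when $D_0=0$ there is nothing to prove). Let $B$ be Borel of full measure and let $B_N$ be the set of $\xi\in B$ with $\mu_\lambda(\xi_n)\le e^{-n(D_0-\varepsilon)}$ for all $n\ge N$. Then $\mu_\lambda(B_N)>0$ for some $N$, and points of $B_N$ have measure $0$. Distances are $0$ or of the form $e^{-n}$. A set $E$ that meets $B_N$ and has diameter $e^{-n}$, $n\ge N$, lies in a level-$n$ cylinder that meets $B_N$, so its outer measure is at most $(\operatorname{diam}E)^{D_0-\varepsilon}$;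 a one-point set meeting $B_N$ has measure $0$. So every countable cover of $B_N$ by sets of diameter at most $e^{-N}$ has $\sum(\operatorname{diam}E)^{D_0-\varepsilon}\ge\mu_\lambda(B_N)>0$, and $\dim B\ge D_0-\varepsilon$. $\square$

## 7. Decay along the harmonic ray

By Lemma 3, $d=\mathbf E[f\ell]/J$, where $f$ and $\ell$ are explicit functions of $(\lambda,p,p')$. To differentiate $d$ we must differentiate $p_\lambda(T)$ in $\lambda$. Differentiating $p=\lambda/(\lambda+S)$ formally, with $\dot\beta=-\dot p$, gives
$$\dot p=\frac{p\beta}\lambda+\frac{p^2}\lambda\sum_i\dot p(T_i).$$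
If we iterate, (1) turns the sums over vertices into averages over the harmonic ray, and products of $p$ along the ray appear. The lemma below makes them decay; we need it for two parameters at once and uniformly.

**Lemma 4.** Let $0<b_0<m$. There are $C<\infty$ and $\vartheta<1$ such that for all $a\in(0,b_0]$ and $n\ge0$,
$$\mathbf E\Big[\beta_a\,\mathcal E_T^a\prod_{j=0}^{n-1}p_{b_0}(X_j)\Big]\le C\vartheta^n .$$

*Proof.* **Step 1: reduce to an operator.** By (1) for the parameter $a$, the left side is
$$\mathbf E\sum_{|v|=n}\beta_a(T_v)\prod_{j<n}\frac{p_{b_0}(T_{v_j})}{a+S_a(T_{v_j})}.$$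
Dropping the child $v_{j+1}$ from $S_{b_0}(T_{v_j})$ gives $p_{b_0}(T_{v_j})\le\psi_j:=b_0/(b_0+\sum_{\tau\in\Sigma_j}\beta_{b_0}(\tau))$, which depends only on $\Sigma_j$. Apply (2). With $b_n=\beta_a(\hat T)$ and, for $j<n$, $S_j=b_{j+1}+\sum_{\tau\in\hat\Sigma_j}\beta_a(\tau)$ and $b_j=S_j/(a+S_j)$, the left side is at most $\mathbf E\big[b_n\prod_{j<n}\frac{\hat Z_j\psi_j}{a+S_j}\big]$. Here $b_{j+1}$ is independent of $(\hat Z_i,\hat\Sigma_i)_{i\le j}$. Integrating out $(\hat Z_0,\hat\Sigma_0)$, then $(\hat Z_1,\hat\Sigma_1)$, and so on, we obtain $\mathbf E[\beta_a\,(L_\psi^n1)(\beta_a)]$, where, for $1-b\in\Pi_a$,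
$$L_\psi g(b)=\mathbf E\Big[\frac{Z\psi}{a+S}\,g\Big(\frac S{a+S}\Big)\Big],\quad S=b+\sum_{i=2}^Z\beta_a(T_i),\quad\psi=\frac{b_0}{b_0+\sum_{i=2}^Z\beta_{b_0}(T_i)}.$$

**Step 2: compare with the fixed point of Lemma 2.** Let $L,F,J$ be as in Section 5 for the parameter $a$. We have $S\le Z$, so $\frac Z{a+S}\ge\frac Z{a+Z}\ge\frac1{1+a}\ge\frac1{1+b_0}$; and $F\ge\mathbf E\beta_a\ge\mathbf E\beta_{b_0}$. Hence
$$LF-L_\psi F=\mathbf E\Big[\frac{Z(1-\psi)}{a+S}F\Big(\frac S{a+S}\Big)\Big]\ge\eta:=\frac{\mathbf E\beta_{b_0}\,\mathbf E[1-\psi]}{1+b_0}.$$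
Here $0<\eta<1$: on $\{Z\ge2\}$ we have $\psi<1$ a.s. because $\beta_{b_0}>0$, and $\mathbf P(Z\ge2)>0$. Note that $\eta$ depends on $b_0$ only. Since $LF=F\le1$, $L_\psi F\le F-\eta\le(1-\eta)F$.

**Step 3: iterate.** $L_\psi$ preserves order and $1\le F/\mathbf E\beta_{b_0}$, so $L_\psi^n1\le(\mathbf E\beta_{b_0})^{-1}L_\psi^nF\le(\mathbf E\beta_{b_0})^{-1}(1-\eta)^nF$. As $\mathbf E[\beta_aF(\beta_a)]=J\le1$, the claim holds with $C=(\mathbf E\beta_{b_0})^{-1}$ and $\vartheta=1-\eta$. $\square$

**Definition (the functional $\omega$).**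
$$\omega(T)=\frac1\lambda\sum_{k\ge0}\mathcal E_T\prod_{j=1}^kp(X_j).$$

*Example.* On the $k$-ary tree, $p=\lambda/k$ and $\omega=\frac1\lambda\cdot\frac1{1-\lambda/k}$, so $\beta\omega=1/\lambda$. On the ray with $\lambda<1$, $\omega=\frac1{\lambda(1-\lambda)}$. Compare with (ii) and (iii) below.

**Lemma 5.** (i) $\mathbf E[\beta\omega]<\infty$. (ii) $E_Q[\beta\omega]=1/\lambda$. (iii) If $\lambda<1$, then $\omega\le\frac1{\lambda(1-\lambda)}$.

*Proof.* Let $\epsilon_k=E_Q\prod_{j=1}^kp(X_j)$, which by stationarity equals $E_Q\prod_{j=0}^{k-1}p(X_j)$. The density of $X_0$ is $\beta F(\beta)/J\le\beta/J$, so Lemma 4 with $a=b_0=\lambda$ gives $\epsilon_k\le J^{-1}C\vartheta^k$. (i) As $F\ge\mathbf E\beta$, $\mathbf E[\beta\omega]\le\mathbf E[\beta F(\beta)\omega]/\mathbf E\beta=\frac J{\lambda\mathbf E\beta}\sum_k\epsilon_k<\infty$. (ii) $\lambda E_Q[(1-p(X_0))\omega]=\sum_k(\epsilon_k-\epsilon_{k+1})=\epsilon_0=1$. (iii) Use $p\le\lambda$ in every factor and sum the geometric series. $\square$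

## 8. The right derivative of $d$

Now $\lambda$ varies. Let $0<a_0\le a<b\le b_0<m$, and attach the parameter as a subscript. Almost surely $\beta_b(T_v)\ge\beta_{b_0}(T_v)>0$ for all $v$ and all $b\le b_0$.

**Lemma 6.** Let $\delta=\delta_b(T)=\beta_a-\beta_b=p_b-p_a\ge0$, and
$$H=\beta_a\,\mathcal E_T^a\sum_{n\ge0}\prod_{j\le n}p_{b_0}(X_j),\qquad\hat H=1+\frac1a\sum_{i\le Z}H(T_i).$$
Then, a.s., for all $b\in(a,b_0]$: $\delta\le\frac{b-a}aH$ and $\delta\le p_a\frac{b-a}a\hat H$. With $C,\vartheta$ from Lemma 4, $\mathbf EH\le\frac{C\vartheta}{1-\vartheta}$ and $\mathbf E\hat H\le1+\frac m{a_0}\cdot\frac{C\vartheta}{1-\vartheta}$. Finally, a.s.,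
$$\frac{\delta_b}{b-a}\longrightarrow Y:=\beta p\,\omega\qquad(b\downarrow a;\ \beta,p,\omega\text{ at the parameter }a).$$

*Proof.* **Step 1: a recursion for $\delta$.** By Lemma 1(a), $p_b-p_a=\frac{bS_a-aS_b}{(a+S_a)(b+S_b)}$, and $bS_a-aS_b=(b-a)S_b+b(S_a-S_b)$. Hence
$$\delta=\tfrac{b-a}a\,p_a\beta_b+\tfrac{p_ap_b}a\sum_{i\le Z}\delta(T_i).\tag{5}$$

**Step 2: iterate along the ray.** Iterating $N$ times,
$$\delta=\tfrac{b-a}a\sum_{n<N}\sum_{|v|=n}\Big(\prod_{u<v}\tfrac{p_a(T_u)p_b(T_u)}a\Big)p_a(T_v)\beta_b(T_v)+\sum_{|v|=N}\Big(\prod_{u<v}\tfrac{p_a(T_u)p_b(T_u)}a\Big)\delta(T_v).$$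
By (1), $\prod_{u<v}\frac{p_a(T_u)}a=\beta_a(T)\mu_a(v)/\beta_a(T_v)$. So the last sum is
$$\beta_a\,\mathcal E_T^a\Big[\prod_{j<N}p_b(X_j)\,\frac{\delta(X_N)}{\beta_a(X_N)}\Big]\le\beta_a\,\mathcal E_T^a\prod_{j<N}p_{b_0}(X_j),$$
because $\delta\le\beta_a$ and $p_b\le p_{b_0}$. This bound does not depend on $b$, is nonincreasing in $N$, and its expectation tends to $0$ by Lemma 4; so it tends to $0$ a.s. Hence a.s., for all $b\in(a,b_0]$,
$$\delta=\tfrac{b-a}a\,\beta_a\,\mathcal E_T^a\sum_{n\ge0}\Big(\prod_{j<n}p_b(X_j)\Big)p_a(X_n)\frac{\beta_b(X_n)}{\beta_a(X_n)}.\tag{6}$$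

**Step 3: the bounds.** In (6) use $p_b,p_a\le p_{b_0}$ and $\beta_b\le\beta_a$: this gives $\delta\le\frac{b-a}aH$, and $\mathbf EH\le\sum_{n\ge0}C\vartheta^{n+1}$ by Lemma 4. Insert this bound for each $T_i$ into (5), with $\beta_b\le1$ and $p_b\le1$: $\delta\le p_a\frac{b-a}a\big(1+\frac1a\sum_iH(T_i)\big)$. Also $\mathbf E\hat H=1+\frac ma\mathbf EH$ and $a\ge a_0$.

**Step 4: the limit.** A.s. $H(T_v)<\infty$ for all $v$, so $\beta_b(T_v)\to\beta_a(T_v)$ for all $v$ as $b\downarrow a$. The $n$-th term in (6) is dominated by $\prod_{j\le n}p_{b_0}(X_j)$, and the sum of these has $\mathcal E_T^a$-mean $H/\beta_a<\infty$. By dominated convergence, $\delta_b/(b-a)\to\frac{\beta_a}a\mathcal E_T^a\sum_{n\ge0}\prod_{j=0}^np_a(X_j)=\beta_ap_a\cdot\frac1a\sum_{n\ge0}\mathcal E_T^a\prod_{j=1}^np_a(X_j)=\beta p\,\omega$. $\square$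

**Proposition 7.** $J$, $\mathbf E[f\ell]$ and $d$ are locally Lipschitz on $(0,m)$ and have right derivatives everywhere. With
$$D:=\log(pp')-E_Q\log(pp'),$$
$$J\,d'_+(\lambda)=\mathbf E\Big[\beta\beta'w^2\Big\{\omega p\big(1-\tfrac{p'}\lambda\big)+\tfrac{pp'}{2\lambda^2}\Big\}D\Big],\tag{7}$$
where each of the two parts is absolutely integrable; the same holds with $\omega$ replaced by a constant.

*Proof.* **Step 1: partial derivatives of $f$.** View $f=\frac{(1-p)(1-p')}{1-pp'/\lambda}$ as a function on the convex set $\{\lambda>0;\,0<p,p'<1;\,p,p'\le\lambda\}$. From $\partial_pw=w^2p'/\lambda$ we get $\partial_pf=\beta'w^2\big[-(1-\tfrac{pp'}\lambda)+(1-p)\tfrac{p'}\lambda\big]$, so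
$$\partial_pf=-\beta'\big(1-\tfrac{p'}\lambda\big)w^2,\qquad\partial_\lambda f=-\beta\beta'\tfrac{pp'}{\lambda^2}w^2,$$
and symmetrically for $\partial_{p'}f$. By (4), $|\partial_pf|,|\partial_{p'}f|\le1$ and $|\partial_\lambda f|\le\lambda^{-2}$.

**Step 2: domination of the difference quotients.** By Step 1 and Lemma 6, with $\delta'=\delta_b(T')$,
$$\frac{|f_b-f_a|}{b-a}\le\frac{\delta+\delta'}{b-a}+\frac1{a^2}\le\frac{H(T)+H(T')}a+\frac1{a^2}.$$
Next, $\ell_b-\ell_a=\log\frac ba-\log\frac{p_b}{p_a}$, so $|\ell_b-\ell_a|\le\frac{b-a}a+\frac\delta{p_a}\le\frac{b-a}a(1+\hat H)$. Write $f_b\ell_b-f_a\ell_a=f_b(\ell_b-\ell_a)+\ell_a(f_b-f_a)$ with $f_b\le1$. The term $|\ell_a|\delta$ needs care, since $\ell_a$ and $H(T)$ are dependent: here the second bound on $\delta$ helps, as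
$$|\ell_a|\,\delta\le\tfrac{b-a}a\,p_a\big|\log\tfrac a{p_a}\big|\hat H\le\tfrac{b-a}a(|\log a|+1)\hat H,$$
because $p|\log p|\le1$ on $(0,1)$. The other term satisfies $|\ell_a|\delta'\le\frac{b-a}a|\ell_a|H(T')$, with $\ell_a$ and $H(T')$ independent. Altogether
$$\frac{|f_b\ell_b-f_a\ell_a|}{b-a}\le\frac{1+\hat H}a+\frac{(|\log a|+1)\hat H}a+\frac{|\ell_a|H(T')}a+\frac{|\ell_a|}{a^2}.$$
Since $\mathbf E|\ell_a|\le|\log a|+\mathbf E\log(1+Z/a)$, both dominating variables are integrable, independent of $b$, and have expectations bounded uniformly in $a\in[a_0,b_0]$. So $J$ and $\mathbf E[f\ell]$ are Lipschitz on $[a_0,b_0]$. As $J\ge(\mathbf E\beta_{b_0})^2>0$ there, $d=\mathbf E[f\ell]/J$ is Lipschitz on $[a_0,b_0]$ too. By dominated convergence and the chain rule ($f$ is smooth near each point of its domain), right derivatives exist and are obtained by differentiating inside $\mathbf E$ with $\dot p=Y=\beta p\omega$ and $\dot p'=Y'$.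

**Step 3: the integrand contributes nothing.** From $\ell=\log(\lambda/p)$, $\dot\ell=\frac1\lambda-\frac Yp=\frac1\lambda-\beta\omega$, and $E_Q\dot\ell=0$ by Lemma 5(ii). Since $f\dot\ell$ is integrable (Lemma 5(i), $f\le1$) and so is $\dot f\ell$ (Step 2), the quotient rule gives
$$J\,d'_+=\mathbf E[\dot f\ell]+\mathbf E[f\dot\ell]-d\,\mathbf E[\dot f]=\mathbf E[\dot f(\ell-d)],$$
$$-\dot f=\beta\beta'w^2\Big\{\omega p\big(1-\tfrac{p'}\lambda\big)+\omega'p'\big(1-\tfrac p\lambda\big)+\tfrac{pp'}{\lambda^2}\Big\}.$$

**Step 4: symmetrize.** The law $\mathbf P\otimes\mathbf P$ and $\dot f$ are symmetric in $T\leftrightarrow T'$, so $J\,d'_+=\frac12\mathbf E[\dot f(\ell+\ell'-2d)]$. As $\ell+\ell'=2\log\lambda-\log(pp')$ and $2d=E_Q[\ell+\ell']$, we have $\ell+\ell'-2d=-D$. The first two terms of the brace contribute equally. This is (7), once the parts are known to be integrable separately. By (4), the first part is at most $\beta\omega p|D|$ and the second at most $\frac1{2\lambda^2}|D|$ in absolute value, and $|D|\le|\log p|+|\log p'|+\text{const}$.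 Now $p|\log p|\le1$, $\mathbf E[\beta\omega]<\infty$, $\beta\omega$ and $\log p'$ are independent, and $\log p'$ is integrable. With a constant in place of $\omega$ the argument is the same. $\square$

## 9. Where a pointwise argument stops

The first thing one would try, given $d=E_Q[\log(\lambda+S)]$, is to show that $\log(\lambda+S)$ grows with $\lambda$. Step 3 above shows that this cannot succeed: the average of its derivative is exactly $0$. All of $d'_+$ comes from the change of the measure $Q$.

So look at (7), which is $J$ times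
$$E_Q\Big[w\Big\{\omega p\big(1-\tfrac{p'}\lambda\big)+\tfrac{pp'}{2\lambda^2}\Big\}D\Big].$$
$D$ has $Q$-mean zero and is increasing in $p$ and in $p'$. The next attempt: show that the factor in front of $D$ is increasing in $p$ and $p'$, and use a correlation inequality. Two things stand in the way.

First, $\omega$ is not given to us as a function of $p$: it depends on the whole tree along the harmonic ray, and $D$ changes sign, so a bound on $\omega$ in one direction is of no direct use.

Second, suppose we could replace $\omega$ by $1$. After symmetrization the first part would be $E_Q[G_1D]$ with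
$$G_1=w\Big(\frac{p+p'}2-\frac{pp'}\lambda\Big),\qquad\partial_pG_1=\frac{w^2}2\Big(1-\frac{2p'}\lambda+\frac{p'^2}\lambda\Big).\tag{8}$$
(Indeed $\partial_pG_1=w^2\big[\frac{p'}\lambda(\frac{p+p'}2-\frac{pp'}\lambda)+(1-\frac{pp'}\lambda)(\frac12-\frac{p'}\lambda)\big]$, and the terms with $p$ cancel.) At $p'=\lambda<1$ the last bracket equals $\lambda-1<0$. And $p'$ does come close to $\lambda$ when $\lambda<1$ and $\mathbf P(Z=1)>0$: if the tree begins with a path of single children, each step replaces $x\le\lambda$ by $\frac\lambda{\lambda+1-x}$, and $\lambda-\frac\lambda{\lambda+1-x}=\frac{\lambda(\lambda-x)}{\lambda+1-x}\le\lambda(\lambda-x)$, so $p'$ approaches $\lambda$ geometrically in the length of the path. So $G_1$ alone is not monotone for $\lambda<1$.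

The second difficulty suggests its own cure. Keep the term $\frac{pp'}{2\lambda^2}$. Since $\partial_p(wpp')=w^2p'$, with a constant $\omega^*$ in place of $\omega$ the $p$-derivative of the whole factor would be $\frac{w^2}2\{\omega^*(1-\frac{2p'}\lambda+\frac{p'^2}\lambda)+\frac{p'}{\lambda^2}\}$. At $p'=\lambda<1$ the brace is $\omega^*(\lambda-1)+\frac1\lambda$, which is nonnegative exactly when $\omega^*\le\frac1{\lambda(1-\lambda)}$, the bound of Lemma 5(iii). So what we need is a legitimate way to replace $\omega$ by a constant that obeys the same bound. The way is to expand $w^2$ in powers of $pp'/\lambda$, which separates $T$ from $T'$. In the $n$-th term a correlation inequality along the ray replaces $\omega$ by an average $\omega_n$. These averages increase in $n$, while the terms they multiply change sign at most once, from negative to nonnegative; so all $\omega_n$ can be replaced by the one at the sign change.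

## 10. FKG along the harmonic ray

**Lemma 8 (FKG).** Let $\nu=\nu_1\otimes\dots\otimes\nu_N$ be a product of probability measures on intervals, and let $K>0$ be bounded measurable with $K(x\vee y)K(x\wedge y)\ge K(x)K(y)$. If $g,h$ are bounded and both coordinatewise nondecreasing (or both nonincreasing), then
$$\int ghK\,d\nu\int K\,d\nu\ge\int gK\,d\nu\int hK\,d\nu .$$

*Proof.* Induction on $N$; $N=1$ is Chebyshev's inequality. Let $N\ge2$, and let $g,h$ be nondecreasing (otherwise change both signs). Let $\pi_x$ be the probability on the last $N-1$ coordinates with density proportional to $K(x,\cdot)$, which satisfies the hypothesis.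

**Step 1: $x\mapsto\pi_x(g(x,\cdot))$ is nondecreasing.** Let $x<y$. For $u\le v$ the hypothesis applied to $(y,u)$ and $(x,v)$ reads $K(y,v)K(x,u)\ge K(y,u)K(x,v)$, so $r=K(y,\cdot)/K(x,\cdot)$ is nondecreasing; it is $\pi_x$-integrable since $K(y,\cdot)$ is bounded. By induction $\pi_x(g(x,\cdot)(r\wedge M))\ge\pi_x(g(x,\cdot))\,\pi_x(r\wedge M)$; let $M\to\infty$. Then
$$\pi_y(g(y,\cdot))\ge\pi_y(g(x,\cdot))=\frac{\pi_x(g(x,\cdot)r)}{\pi_x(r)}\ge\pi_x(g(x,\cdot)).$$

**Step 2: decompose the covariance.** Under the probability proportional to $K\,d\nu$, the covariance of $g$ and $h$ is the mean of the $\pi_x$-covariances of $g(x,\cdot),h(x,\cdot)$, nonnegative by induction, plus the covariance of $\pi_x(g(x,\cdot))$ and $\pi_x(h(x,\cdot))$, nonnegative by Step 1 and Chebyshev. $\square$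

**A criterion.** If $\Phi$ is $C^2$ on a product of intervals with $\partial_i\partial_j\Phi\ge0$ for $i\ne j$, then $K=e^\Phi$ satisfies the hypothesis. To see this put $z=x\wedge y$, $u=x-z$, $v=y-z$; then $u,v\ge0$, $u_iv_i=0$ for every $i$, $x\vee y=z+u+v$, and
$$\Phi(x\vee y)-\Phi(x)-\Phi(y)+\Phi(z)=\int_0^1\!\!\int_0^1\sum_{i\ne j}u_iv_j\,\partial_i\partial_j\Phi(z+su+tv)\,ds\,dt\ge0 .$$
*Example:* $K(s,b)=\frac1{\lambda+s+b}$ qualifies, since $\partial_s\partial_b[-\log(\lambda+s+b)]=(\lambda+s+b)^{-2}$. This is the one-level case of what follows.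

From now on $\lambda\in(0,m)$ is fixed again.

**Lemma 9.** Let $n\ge0$ and let $h$ be nondecreasing on $(0,1)$, with $h$ bounded, or $n\ge1$ and $h=\log$. Then
$$\mathbf E[\beta p^n\omega\,h(p)]\;\mathbf E[\beta p^n]\ge\mathbf E[\beta p^n\omega]\;\mathbf E[\beta p^nh(p)].$$

*Proof.* **Step 1: reduce to finitely many coordinates.** Let $h$ be bounded. By Lemma 5(i) the series for $\omega$ may be integrated term by term, so it suffices to prove the inequality with $\omega$ replaced by $\mathcal E_T\prod_{j=1}^kp(X_j)$ for each $k\ge0$. For $k=0$ it is an equality. Let $k\ge1$. By (1) and (2), for bounded functions $g$ of $p(X_0),\dots,p(X_k)$ (for signed $g$, split into positive and negative parts),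
$$\mathbf E[\beta p^n\,\mathcal E_Tg]=m^k\int g\,K\,d\nu,\qquad K=b\,p_0^n\prod_{j<k}(\lambda+S_j)^{-1}.$$
Here $\nu$ is the product law of $(s_0,\dots,s_{k-1},b)\in[0,\infty)^k\times(0,1)$ in which the $s_j$ have law $m^{-1}\mathbf E[Z;\sum_{i=2}^Z\beta(T_i)\in\cdot\,]$ (the factors $\hat Z_j$ of (2) have been absorbed here) and $b$ has the law of $\beta$. Moreover $b_k=b$, and going down from $j=k-1$ to $0$, $S_j=s_j+b_{j+1}$ and $b_j=S_j/(\lambda+S_j)$; finally $p_j=1-b_j$, and $g$ is evaluated at $(p_0,\dots,p_k)$.

**Step 2: $K$ satisfies the FKG hypothesis.** We claim that each $S_j$ is nondecreasing in every coordinate and has nonpositive mixed second partials in distinct coordinates. This holds for $S_{k-1}=s_{k-1}+b$. For $j<k-1$, $S_j=s_j+\varphi(S_{j+1})$ with $\varphi(S)=S/(\lambda+S)$ increasing and concave. Mixed partials involving $s_j$ vanish, and for distinct coordinates $x,y$ of $S_{j+1}$,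
$$\partial_x\partial_yS_j=\varphi'\,\partial_x\partial_yS_{j+1}+\varphi''\,\partial_xS_{j+1}\,\partial_yS_{j+1}\le0 .$$
Consequently
$$\partial_x\partial_y\big[-\log(\lambda+S_j)\big]=-\frac{\partial_x\partial_yS_j}{\lambda+S_j}+\frac{\partial_xS_j\,\partial_yS_j}{(\lambda+S_j)^2}\ge0 .$$
Now $\log K=\log b+n\log\lambda-n\log(\lambda+S_0)-\sum_{j<k}\log(\lambda+S_j)$ with $n\ge0$, so its mixed partials are nonnegative and the criterion applies. Also $0<K\le\lambda^{-k}$.

**Step 3: apply FKG.** $p_k=1-b$ and $p_j=\lambda/(\lambda+S_j)$, $j<k$, are coordinatewise nonincreasing. So $\prod_{j=1}^kp_j$ and $h(p_0)$ are bounded and nonincreasing, and Lemma 8 gives the claim.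

**Step 4: $h=\log$, $n\ge1$.** Apply the result to $\max(\log,-M)$ and let $M\to\infty$. Dominated convergence applies because $p^n|\log p|\le1$ and $\mathbf E[\beta\omega]<\infty$. $\square$

## 11. Positive correlation of the pair under $Q$

**Lemma 10.** Let $G\ge0$ on $\Pi_\lambda\times\Pi_\lambda$ be measurable and nondecreasing in each variable, with $E_Q[G(p,p')(1+|\log(pp')|)]<\infty$. Then $E_Q[GD]\ge0$. If moreover $G(\cdot,p')$ is strictly increasing for every $p'<\lambda$, $p'\in\Pi_\lambda$, then $E_Q[GD]>0$.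

*Proof.* Let $h=\log(pp')$. It is in $L^2(Q)$ by Lemma 1(f), since $f/J\le1/J$. As $D=h-E_Qh$, $E_Q[GD]=\mathrm{Cov}_Q(G,h)$.

**Step 1: bounded $g$, nondecreasing in each variable.** We condition on $p'$:
$$\mathrm{Cov}_Q(g,h)=E_Q[\mathrm{Cov}_Q(g,h|p')]+\mathrm{Cov}_Q\big(E_Q[g|p'],E_Q[h|p']\big).\tag{9}$$
Given $p'$, both $g$ and $h$ are nondecreasing in $p$, so the first term is nonnegative by Chebyshev. For the second, the conditional law of $p$ given $p'=y$ has density proportional to $\frac{1-x}{1-xy/\lambda}$ with respect to the $\mathbf P$-law of $p$. For $y_1<y_2$ the ratio of these densities is proportional to $\frac{1-xy_1/\lambda}{1-xy_2/\lambda}$, whose derivative in $x$ has the sign of $\frac{y_2-y_1}\lambda>0$. A density ratio that is nondecreasing in $x$ means, by Chebyshev, that means of bounded nondecreasing functions of $p$ do not go down from $y_1$ to $y_2$; by truncation this extends to the integrable function $\log p$ (the density $\frac{1-x}{1-xy/\lambda}$ is at most $1$ and its integral is at least $\mathbf E\beta$,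 so $\log p$ is integrable under each conditional law). So $E_Q[g|p'=y]$ and $E_Q[h|p'=y]$ are nondecreasing in $y$: both arguments push up. The second term of (9) is nonnegative by Chebyshev.

**Step 2: unbounded $G$.** Put $G_M=G\wedge M$. For $M'>M$, $G_{M'}-G_M=(G-M)^+\wedge(M'-M)$ is bounded and nondecreasing in each variable. By Step 1, $\mathrm{Cov}_Q(G_{M'},h)\ge\mathrm{Cov}_Q(G_M,h)\ge0$. Letting $M'\to\infty$, with domination by $G(1+|h|)$, $\mathrm{Cov}_Q(G,h)\ge\mathrm{Cov}_Q(G_M,h)\ge0$ for every $M$.

**Step 3: strictness.** It suffices to find $M$ with $\mathrm{Cov}_Q(G_M,h)>0$. As $p$ is not a.s. constant, there are $r_1<r_2$ with $\mathbf P(p\le r_1)>0$ and $\mathbf P(p\ge r_2)>0$; then $r_1$ lies between two points of the interval $\Pi_\lambda$, or equals one, so $r_1\in\Pi_\lambda$. As $\mathbf P(p'<\lambda)>0$ and $G$ is finite, there is $M$ with $\mathbf P(p'<\lambda,\,G(r_1,p')<M)>0$. For such $p'$ and $x_1\le r_1<r_2\le x_2$ in $\Pi_\lambda$ we have $G(x_1,p')\le G(r_1,p')<M$ and $G(x_1,p')<G(x_2,p')$, hence $G_M(x_1,p')<G_M(x_2,p')$.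 The conditional law of $p$ given $p'$ is equivalent to the $\mathbf P$-law of $p$, so pairs $(x_1,x_2)$ with $x_1\le r_1$, $x_2\ge r_2$ have positive probability under its square. Writing
$$\mathrm{Cov}_Q(G_M,h|p')=\tfrac12E\big[(G_M(x_1,p')-G_M(x_2,p'))(\log x_1-\log x_2)\big]$$
with $x_1,x_2$ i.i.d. from the conditional law, the integrand is nonnegative and is positive on such pairs. So the conditional covariance is positive for these $p'$, an event of positive $Q$-probability, and (9) gives $\mathrm{Cov}_Q(G_M,h)>0$. $\square$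

## 12. One sign change, one constant: $d'_+>0$

**Proposition 11.** $d'_+(\lambda)>0$ for every $\lambda\in(0,m)$.

*Proof.* Let $A=\mathbf E\big[\beta\beta'w^2\omega p(1-\frac{p'}\lambda)D\big]$ be the first part of (7).

**Step 1: separate $T$ from $T'$.** Expand $w^2=\sum_{n\ge0}(n+1)(pp'/\lambda)^n$. All factors except $D$ are nonnegative and the integrand is absolutely integrable, so $A=\sum_nA_n$ with absolute convergence, $A_n$ coming from the $n$-th term. Put $\hat\ell=E_Q\log(pp')$ and
$$B_n=\mathbf E[\beta p^{n+1}],\quad C_n=\mathbf E[\beta(1-\tfrac p\lambda)p^n],\quad\omega_n=\frac{\mathbf E[\beta p^{n+1}\omega]}{B_n},$$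
$$\alpha_n=\frac{\mathbf E[\beta p^{n+1}\log p]}{B_n},\quad\gamma_n=\frac{\mathbf E[\beta(1-\frac p\lambda)p^n\log p]}{C_n},\quad t_n=(n+1)\lambda^{-n}B_nC_n(\alpha_n+\gamma_n-\hat\ell).$$
Here $B_n>0$, $C_n>0$ because $\mathbf P(p<\lambda)>0$, and $\omega_n<\infty$ by Lemma 5(i). As $D=\log p+\log p'-\hat\ell$ and $T,T'$ are independent,
$$A_n=(n+1)\lambda^{-n}\big\{\mathbf E[\beta p^{n+1}\omega\log p]\,C_n+\omega_nB_nC_n(\gamma_n-\hat\ell)\big\}.$$

**Step 2: replace $\omega$ by $\omega_n$.** Lemma 9 with power $n+1$ and $h=\log$ says $\mathbf E[\beta p^{n+1}\omega\log p]\ge\omega_n\alpha_nB_n$. Hence $A_n\ge\omega_nt_n$.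

**Step 3: monotonicity in $n$.** Lemma 9 with power $n+1$ and $h(p)=p$ says $\mathbf E[\beta p^{n+2}\omega]\,B_n\ge\omega_nB_n\,B_{n+1}$, that is, $\omega_{n+1}\ge\omega_n$. Passing from $\alpha_n$ to $\alpha_{n+1}$ adds the weight $p$ to a mean of $\log p$, so Chebyshev under the probability with density proportional to $\beta p^{n+1}$ gives $\alpha_{n+1}\ge\alpha_n$; likewise $\gamma_{n+1}\ge\gamma_n$. So there is $n_0\in\{0,1,\dots,\infty\}$ with $t_n<0$ for $n<n_0$ and $t_n\ge0$ for $n\ge n_0$.

**Step 4: the sum of the $t_n$.** Run the expansion of Step 1 with $\omega$ replaced by $1$, which Proposition 7 permits: $\omega_n$ becomes $1$ and $\mathbf E[\beta p^{n+1}\log p]=\alpha_nB_n$, so the terms are exactly $t_n$. Thus $\sum_nt_n$ converges absolutely and, after symmetrizing and using $\beta\beta'w^2=fw$,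
$$\sum_nt_n=\mathbf E\big[\beta\beta'w^2p(1-\tfrac{p'}\lambda)D\big]=J\,E_Q[G_1D],\tag{10}$$
with $G_1$ from (8). We have $G_1\ge0$, because $2G_1=w\{p(1-\frac{p'}\lambda)+p'(1-\frac p\lambda)\}$. By (4), $fG_1\le1$ and $f\,wpp'=\beta\beta'w^2pp'\le1$. As $\log p$ and $\log p'$ are $\mathbf P$-integrable, the integrability hypothesis of Lemma 10 holds for $G_1$, for $wpp'$, and for nonnegative combinations of them.

**Step 5: choose the constant $\omega^*$.** We want $0\le\omega^*<\infty$ with $(\omega_n-\omega^*)t_n\ge0$ for every $n$.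

If $\lambda\ge1$: since $2p'-p'^2\le1$, (8) gives $\partial_pG_1\ge\frac{w^2}2(1-\frac1\lambda)\ge0$, and likewise in $p'$ by symmetry. So $\sum_nt_n\ge0$ by (10) and Lemma 10. Then $t_n<0$ for all $n$ is impossible, so $n_0<\infty$, and we put $\omega^*=\omega_{n_0}$.

If $\lambda<1$: put $\omega^*=\omega_{n_0}$ when $n_0<\infty$ and $\omega^*=\sup_n\omega_n$ when $n_0=\infty$. Each $\omega_n$ is a weighted mean of $\omega$, so Lemma 5(iii) gives $0\le\omega^*\le\frac1{\lambda(1-\lambda)}$.

In all cases: for $n<n_0$, $\omega_n\le\omega^*$ and $t_n<0$; for $n\ge n_0$, $\omega_n\ge\omega^*$ and $t_n\ge0$. So $A_n\ge\omega_nt_n\ge\omega^*t_n$ for every $n$, and $A\ge\omega^*\sum_nt_n$.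

**Step 6: conclude with a monotone function of $(p,p')$.** By (7), (10) and $\beta\beta'w^2=fw$,
$$d'_+(\lambda)\ge E_Q[GD],\qquad G=w\Big\{\omega^*\Big(\frac{p+p'}2-\frac{pp'}\lambda\Big)+\frac{pp'}{2\lambda^2}\Big\}\ge0.\tag{11}$$
Since $\partial_p(wpp')=w^2\frac{p'}\lambda pp'+wp'=w^2p'$, (8) gives
$$\partial_pG=\frac{w^2}2\Big\{\omega^*\Big(1-\frac{2p'}\lambda+\frac{p'^2}\lambda\Big)+\frac{p'}{\lambda^2}\Big\}.$$
If $\lambda\ge1$, the first term in the brace is nonnegative by Step 5 and $p'/\lambda^2>0$, so $\partial_pG>0$. If $\lambda<1$, the brace is affine in $\omega^*\in[0,\frac1{\lambda(1-\lambda)}]$, so it is enough to look at the two ends. At $\omega^*=0$ it is $p'/\lambda^2>0$. At $\omega^*=\frac1{\lambda(1-\lambda)}$ it equals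
$$\frac1{\lambda(1-\lambda)}\Big[1-\frac{2p'}\lambda+\frac{p'^2}\lambda+\frac{(1-\lambda)p'}\lambda\Big]=\frac{(1-p'/\lambda)(1-p')}{\lambda(1-\lambda)}\ge0,$$
and this is positive if $p'<\lambda$. So $\partial_pG\ge0$ on $\Pi_\lambda\times\Pi_\lambda$, with strict inequality when $p'<\lambda$. By symmetry $\partial_{p'}G\ge0$. Lemma 10, including its strict part, gives $d'_+(\lambda)\ge E_Q[GD]>0$. $\square$

## 13. From the right derivative to the theorem, and the two endpoints

**Strict monotonicity on $(0,m)$.** We pass from the right derivative to $d$ itself. By Proposition 7, $d$ is continuous on $(0,m)$. Given $x<y$ in $(0,m)$, let $z$ be the largest point of $[x,y]$ with $d\ge d(x)$ on $[x,z]$; it exists by continuity. If $z<y$, then $d'_+(z)>0$ gives $d>d(z)\ge d(x)$ just to the right of $z$, a contradiction. So $z=y$, and $d$ is nondecreasing. Since $d'_+(x)>0$, there is $x'\in(x,y)$ with $d(x')>d(x)$, and $d(y)\ge d(x')>d(x)$.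

**Continuity at $0$.** This step attaches the left endpoint. Let $0<\lambda\le\frac12$, $\lambda<m$. By Lemma 1(c), $1-\lambda\le\beta\le1$ and $c=pp'/\lambda\le\lambda$, so $(1-\lambda)^2\le f\le\frac1{1-\lambda}$; hence $f/J\to1$ uniformly as $\lambda\downarrow0$. Also $(1-\lambda)Z\le S\le Z$, so $\log(\lambda+S)\to\log Z$; and as $\lambda+S\ge\lambda+(1-\lambda)Z\ge1$, $0\le\log(\lambda+S)\le\log(1+Z)$, which is integrable. By Lemma 3 and dominated convergence, $d(\lambda)=\mathbf E[f\log(\lambda+S)]/J\to\mathbf E\log Z=d(0)$. For $0<y<m$, $d(0)=\lim_{x\downarrow0}d(x)\le d(y/2)<d(y)$. So $d$ is continuous and strictly increasing on $[0,m)$.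

**The limit at $m$ and the bounds.** Since $S>0$ a.s., $d(\lambda)=E_Q\log(\lambda+S)>\log\lambda$. Since $\partial T$ itself has full measure, $d(\lambda)\le\dim\partial T=\log m$. Hence $d(\lambda)\to\log m$ as $\lambda\uparrow m$. By strict monotonicity, $\mathbf E\log Z=d(0)<d(\lambda)$, and $d(\lambda)<d(\lambda')\le\log m$ for any $\lambda'\in(\lambda,m)$. Together with Propositions 7 and 11 this proves the Theorem. $\blacksquare$

In the coin-flip tree of Section 1, then, $d$ climbs from $\frac12\log2$ at $\lambda=0$ towards $\log\frac32$ as $\lambda\uparrow\frac32$, strictly and without ever turning back.
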